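\title{Scheduling wireless links under uniform power: a constant-factor approximation from the domination principle}


\begin{abstract}
In the geometric SINR model with uniform power, a set of links in the plane must be partitioned into the fewest sets that can transmit simultaneously. We show that a first-fit algorithm, followed by a splitting of each class into a constant number of slots, uses at most $c$ times the minimum number of slots, where $c$ depends only on the path-loss exponent $\alpha>2$. The algorithm takes $O(n^2)$ operations, and the same schedule approximates the sum of completion times within the factor $c$. The analysis spreads each sender over a ball in a Euclidean space of dimension larger than $\alpha$ and applies the domination principle for the kernel $|x|^{-\alpha}$, which loses no constant and can therefore be used once for every class.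
\end{abstract}

\section{The scheduling problem}\label{sec:problem}

A \emph{link} $v$ consists of a sender $s_v$ and a receiver $r_v$, both points of $\mathbb{R}^b$. We are given a set $L$ of $n$ links whose senders and receivers are pairwise distinct points. Let $d_v=|s_v-r_v|$ be the length of $v$, and let $d_{wv}=|s_w-r_v|$ be the distance from the sender of $w$ to the receiver of $v$. All senders transmit with the same power $P>0$, and a signal arrives at distance $d$ with strength $P/d^{\alpha}$, where the \emph{path-loss exponent} $\alpha>b$ is fixed. Link $v$ has a threshold $\beta_v\ge1$ and an ambient noise $N_v\ge0$. A set $S\subseteq L$ is \emph{feasible} if every receiver hears its own sender sufficiently well above noise and interference when all links of $S$ transmit at once: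
\begin{equation}\label{eq:sinr}
\frac{P/d_v^{\alpha}}{N_v+\sum_{w\in S\setminus\{v\}}P/d_{wv}^{\alpha}}\ \ge\ \beta_v\qquad\text{for all }v\in S
\end{equation}
(the condition counts as satisfied if the denominator is $0$). We assume that every link overcomes the noise on its own, that is, $P/d_v^{\alpha}>\beta_vN_v$. The \emph{geometric SINR model with uniform power} is the case $b=2$, $\beta_v=\beta$, $N_v=N$; the extra generality costs nothing in the proofs.

The \emph{scheduling problem} asks for a partition of $L$ into the minimum number $\mathrm{OPT}$ of feasible sets, called \emph{slots}. The \emph{capacity problem} asks for a feasible subset of $L$ of maximum cardinality. We compute on a real RAM: real arithmetic, powers $x^{\alpha}$ and comparisons cost one unit each. As in a feasibility test, evaluating a distance counts as a constant number of operations.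

In the planar model, polynomial-time algorithms are known that approximate the capacity problem within a constant factor and the scheduling problem within a factor $O(\log n)$. A logarithm is what a capacity algorithm yields when it is used as a black box: the links not yet scheduled always contain a feasible subset with at least a fraction $1/\mathrm{OPT}$ of them, so repeatedly removing an approximately largest feasible set ends after $O(\mathrm{OPT}\cdot\log n)$ rounds. In the abstract SINR model, where the gains $P/d_{wv}^{\alpha}$ are replaced by an arbitrary matrix, scheduling is NP-hard to approximate within $n^{1-\varepsilon}$ for every $\varepsilon>0$, so any good bound has to come from the geometry. The paper \cite{awc} names a constant-factor approximation for scheduling as its main open question and notes that an earlier claim of such a result is erroneous.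

\begin{quote}
\textbf{Question.} Is there a polynomial-time algorithm that always uses at most $c\cdot\mathrm{OPT}$ slots, with $c$ independent of $n$ and $L$ (but possibly depending on $\alpha,\beta,N,P$)?
\end{quote}

The answer is yes, with $c$ depending only on $\alpha$. Section~\ref{sec:algorithm} gives the algorithm and the precise statements. Its slots are feasible by a packing argument (Section~\ref{sec:feasible}). The substance of the paper is the bound on their number (Sections~\ref{sec:count} and~\ref{sec:proofs}). It rests on one analytic fact, the domination principle, which is proved in full in Section~\ref{sec:domination}.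

\section{The algorithm and the results}\label{sec:algorithm}

\subsection{Tolerance and scale}

Put
\[
t_v=\frac{1}{\beta_vd_v^{\alpha}}-\frac{N_v}{P}>0,\qquad \rho_v=t_v^{-1/\alpha}.
\]
Multiplying \eqref{eq:sinr} by the denominator and dividing by $\beta_vP$ gives
\begin{equation}\label{eq:feasible}
S\text{ is feasible}\iff\sum_{w\in S\setminus\{v\}}d_{wv}^{-\alpha}\le t_v\ \text{ for all }v\in S.
\end{equation}
So $t_v$ is the total interference that $v$ tolerates, and the \emph{scale} $\rho_v$ is the distance from $r_v$ at which a single sender exhausts this tolerance. Singletons are feasible, so $\mathrm{OPT}$ is well defined, and subsets of feasible sets are feasible. Without noise $\rho_v=\beta_v^{1/\alpha}d_v$; with noise, $\rho_v/d_v$ is unbounded, because $t_v\to0$ as the signal of $v$ approaches $\beta_vN_v$.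

Since $\beta_v\ge1$ and $N_v\ge0$, we have $t_v\le d_v^{-\alpha}$, that is, $d_v\le\rho_v$. This is the only use of $\beta_v\ge1$. With the triangle inequality it gives
\begin{equation}\label{eq:triangle}
|s_v-s_w|-\rho_v\ \le\ d_{wv}\ \le\ |s_v-s_w|+\rho_v ,
\end{equation}
which lets us forget the receivers: a link is, for our purposes, a point $s_v$ with a scale $\rho_v$. Let $\gamma=2^{1/\alpha}-1$; then $0<\gamma<1$ because $\alpha>b\ge1$. By \eqref{eq:triangle} and $(1+\gamma)^{\alpha}=2$,
\begin{equation}\label{eq:half}
|s_v-s_w|<\gamma\rho_v\ \Longrightarrow\ d_{wv}^{-\alpha}>\bigl((1+\gamma)\rho_v\bigr)^{-\alpha}=\tfrac12t_v .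
\end{equation}
Hence in a feasible set containing $v$, at most one other sender lies within distance less than $\gamma\rho_v$ of $s_v$.

If all links have the same scale $\rho$, this already gives a constant factor. Cut $\mathbb{R}^b$ into cubes of diameter less than $\gamma\rho$ and let $\Delta$ be the largest number of senders in a cube. A feasible set has at most two senders in a cube, so $\mathrm{OPT}\ge\Delta/2$. Conversely, the proof of Proposition~\ref{prop:feasible} below shows that links whose senders are pairwise more than $\lambda\rho$ apart form a feasible set, for a suitable constant $\lambda$. The graph joining senders at distance at most $\lambda\rho$ has degree $O(\Delta)$, and a greedy coloring of it is a schedule with $O(\Delta)$ slots. This suggests a positive answer, but treating the scales separately multiplies the bound by their number. The next example shows how different scales interact.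

\begin{example}\label{ex:cluster}
Let all $N_v=0$ and $\beta_v=1$, so that $\rho_v=d_v$. Let $v$ have length $1$. Fix any number of points at distance less than $1$ from $s_v$, different from $s_v$ and $r_v$, and make them the senders of a set $F$ of links of length $\varepsilon$. As $\varepsilon\to0$, the tolerances $t_w=\varepsilon^{-\alpha}$ of the links $w\in F$ tend to infinity, while the interference at their receivers from the other senders, $s_v$ included, stays bounded. So for small $\varepsilon$ the set $F$ is feasible and its links tolerate $v$. But $d_{wv}<2$ for $w\in F$, so $F$ inflicts on $v$ more than $2^{-\alpha}|F|\,t_v$, which exceeds any given multiple of $t_v$ when $|F|$ is large.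
\end{example}

\subsection{The algorithm}

We fix the following constants, which depend only on $\alpha$ and $b$; the role of each appears in the proofs.
\begin{itemize}
\item $D=\lfloor\alpha\rfloor+1$, so that $D>\alpha>b$, and $\kappa=1+\frac{D}{D-\alpha}$;
\item $C=\bigl(2+\frac2\gamma\bigr)^{\alpha}+\kappa\bigl(\frac4\gamma\bigr)^{\alpha}$, and $W$ is any fixed number with $W\ge2^{\alpha}C$;
\item $Z=\frac{\alpha3^b}{\alpha-b}$, and $\lambda\ge4$ is fixed with $\bigl(\frac{4}{3\lambda}\bigr)^{\alpha}(1+Z)\le1$;
\item $m$ is a fixed integer with $m\ge W\lambda^{\alpha}$.
\end{itemize}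
The \emph{weight} of $w$ on $v\ne w$ is
\[
a_w(v)=\min\Bigl\{1,\ \frac{1}{t_v|s_v-s_w|^{\alpha}}\Bigr\}=\min\Bigl\{1,\ \Bigl(\frac{\rho_v}{|s_v-s_w|}\Bigr)^{\alpha}\Bigr\},
\]
the fraction of the tolerance of $v$ that $s_w$ would use at $s_v$, truncated at $1$. Order the links by non-increasing $t_v$, equivalently by non-decreasing scale $\rho_v$, with ties broken arbitrarily. The words \emph{earlier} and \emph{later} refer to this order.

\begin{description}
\item[Stage 1 (first-fit).] The classes $H_1,H_2,\dots$ are initially empty. Process the links in order. Class $H_i$ \emph{rejects} $v$ if $\sum_wa_w(v)\ge W$, the sum being over the current members $w$ of $H_i$. Put $v$ into the class of smallest index that does not reject it. An empty class never rejects.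
\item[Stage 2 (splitting).] Split each class $H_i$ into $m$ buckets: go through $H_i$ in order and put $v$ into a bucket whose current members $w$ have the smallest sum $\sum_wa_w(v)$.
\item[Output.] The slots are the nonempty buckets, first those of $H_1$, then those of $H_2$, and so on.
\end{description}

The test in Stage~1 looks only at the weight that earlier links put on the new link. Example~\ref{ex:cluster} explains why small scales must then come first: if $v$ came before $F$, every link of $F$ would pass its own test and join $v$, and together they would destroy it. Stage~2 is needed because the threshold $W$ is large and a class need not be feasible: links piled up at almost the same point have weight $1$ on one another, and about $W$ of them can enter one class. The large threshold and the truncation are dictated by the counting argument (Lemma~\ref{lem:reject}).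

\begin{theorem}\label{thm:main}
The algorithm takes $O(n^2)$ operations, and its output is a partition of $L$ into at most $3m\cdot\mathrm{OPT}$ feasible sets. In particular, for $b=2$, scheduling in the geometric SINR model with uniform power has a polynomial-time $c$-approximation with $c=3m$ depending only on $\alpha$.
\end{theorem}

The guarantee holds for every initial part of the schedule at once. The \emph{completion time} of a link in a schedule is the index of its slot.

\begin{theorem}\label{thm:simultaneous}
For every integer $R\ge1$, the first $3mR$ slots of the output contain at least as many links as can be scheduled in any $R$ slots. Consequently the sum of the completion times of all links is at most $3m$ times its minimum.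
\end{theorem}

The constant $3m$ does not depend on $P$, on the thresholds $\beta_v\ge1$ or on the noise levels $N_v\ge0$. We make no claim that its value is optimal.

\section{Every slot is feasible}\label{sec:feasible}

A link $v$ in a bucket receives interference from earlier and from later members. The algorithm bounds the first part explicitly. The second part was never tested, but later links have scale at least $\rho_v$ and their own tests keep them apart, so they are sparse at the scale of $v$. Sparse sets cause bounded interference when $\alpha>b$.

\begin{lemma}\label{lem:packing}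
If $x_0,x_1,\dots,x_j\in\mathbb{R}^b$ have pairwise distances at least $\delta>0$, then $\sum_{i=1}^j|x_i-x_0|^{-\alpha}\le Z\delta^{-\alpha}$.
\end{lemma}

\begin{proof}
Let $\xi_i=|x_i-x_0|/\delta\ge1$ and $\nu(\xi)=\#\{i\ge1:\xi_i\le\xi\}$. The open balls of radius $\delta/2$ about the points counted by $\nu(\xi)$ are disjoint and lie in the ball of radius $(\xi+\frac12)\delta$ about $x_0$. Comparing volumes gives $\nu(\xi)\le(2\xi+1)^b\le(3\xi)^b$ for $\xi\ge1$. Since $\xi_i^{-\alpha}=\int_{\xi_i}^{\infty}\alpha\xi^{-\alpha-1}\,d\xi$,
\[
\sum_{i=1}^j\xi_i^{-\alpha}=\int_1^{\infty}\alpha\xi^{-\alpha-1}\nu(\xi)\,d\xi\le\alpha3^b\int_1^{\infty}\xi^{b-\alpha-1}\,d\xi=\frac{\alpha3^b}{\alpha-b}=Z.\qedhere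
\]
\end{proof}

For $\alpha\le b$ no such bound exists, since $\sum|x|^{-\alpha}$ over the nonzero points of a lattice in $\mathbb{R}^b$ diverges.

\begin{proposition}\label{prop:feasible}
Every bucket is feasible.
\end{proposition}

\begin{proof}
Let $J$ be a bucket of $H_i$ and $v\in J$. Class $H_i$ did not reject $v$, so the earlier members of $H_i$ have total weight less than $W$ on $v$. When $v$ is handled in Stage~2, exactly these links are distributed over the $m$ buckets, and $v$ goes to the bucket of smallest weight. Therefore
\begin{equation}\label{eq:light}
\sum_{w\in J,\ w\text{ earlier than }v}a_w(v)<\frac Wm\le\lambda^{-\alpha}<1 .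
\end{equation}
Each term is less than $1$, so it is not truncated: $a_w(v)=(\rho_v/|s_v-s_w|)^{\alpha}<\lambda^{-\alpha}$, which means $|s_v-s_w|>\lambda\rho_v$. Of any two links the later has the larger scale, so
\begin{equation}\label{eq:separated}
|s_v-s_w|>\lambda\max\{\rho_v,\rho_w\}\qquad\text{for all distinct }v,w\in J.
\end{equation}
By \eqref{eq:triangle}, \eqref{eq:separated} and $\lambda\ge4$, we have $d_{wv}\ge|s_v-s_w|-\rho_v\ge\frac34|s_v-s_w|$ for distinct $v,w\in J$.

Fix $v\in J$. For the earlier $w\in J$, \eqref{eq:light} gives
\[
\sum d_{wv}^{-\alpha}\le\bigl(\tfrac43\bigr)^{\alpha}\sum|s_v-s_w|^{-\alpha}=\bigl(\tfrac43\bigr)^{\alpha}t_v\sum a_w(v)\le\bigl(\tfrac{4}{3\lambda}\bigr)^{\alpha}t_v .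
\]
The later $w\in J$ have $\rho_w\ge\rho_v$, so by \eqref{eq:separated} their senders together with $s_v$ have pairwise distances at least $\lambda\rho_v$. Lemma~\ref{lem:packing} gives, for the sum over these $w$,
\[
\sum d_{wv}^{-\alpha}\le\bigl(\tfrac43\bigr)^{\alpha}Z(\lambda\rho_v)^{-\alpha}=\bigl(\tfrac{4}{3\lambda}\bigr)^{\alpha}Z\,t_v .
\]
The total is at most $\bigl(\frac4{3\lambda}\bigr)^{\alpha}(1+Z)\,t_v\le t_v$, and $J$ is feasible by \eqref{eq:feasible}.
\end{proof}

\section{Counting the classes}\label{sec:count}

From now on $H_i$ denotes the class at the end of Stage~1, with $H_i=\emptyset$ if the class was never used, and $G_k=H_1\cup\dots\cup H_k$, $G_0=\emptyset$. We want to show that $G_k=L$ for $k=3\,\mathrm{OPT}$.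

\subsection{The difficulty}\label{sec:difficulty}

A link $v\notin G_k$ was rejected $k$ times, so earlier links put weight at least $kW$ on it. This alone says nothing about $\mathrm{OPT}$: in Example~\ref{ex:cluster} every $w\in F$ has $a_w(v)=1$, so a single feasible set puts arbitrarily large weight on $v$. One must show that first-fit does not scatter such a set over many classes without reason.

A simplified model shows what is at stake. Say that $v$ \emph{conflicts} with an earlier $w$ if $|s_v-s_w|<\rho_v$, and let a class reject $v$ if it contains a link in conflict with $v$. This is first-fit coloring of a graph, and on general graphs it can lose a logarithm. Let $\mathcal{T}_1$ be a single vertex, and let $\mathcal{T}_k$ consist of copies of $\mathcal{T}_1,\dots,\mathcal{T}_{k-1}$ and a new root, processed last and joined to their roots. By induction the root of $\mathcal{T}_k$ receives color $k$, although $\mathcal{T}_k$ is a tree on $2^{k-1}$ vertices and two colors suffice.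

Suppose, on the other hand, that the distance were an ultrametric: $|x-z|\le\max\{|x-y|,|y-z|\}$. If $v$ conflicts with an earlier $w$ and $w$ with an earlier $u$, then $|s_v-s_u|<\max\{\rho_v,\rho_w\}=\rho_v$, so $v$ conflicts with $u$: conflicts are transitive. A link of color $k$ conflicts with an earlier link of color $k-1$, that one with an earlier link of color $k-2$, and so on, and by transitivity these $k$ links form a clique. So first-fit is optimal. In Euclidean space one only gets $|s_v-s_u|<\rho_v+\rho_w\le2\rho_v$, and the loss accumulates along a chain whose length is not bounded.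

We therefore need a substitute for transitivity that is exact. Exactness matters a second time at the end: $G_k=L$ follows from $|L|\le|G_k|$, whereas $|L|\le K|G_k|$ with a constant $K>1$ only says that a constant fraction of the links is placed, and iterating that statement brings the logarithm back.

\subsection{Potentials}

Potential theory offers such a substitute. For suitable kernels, if the potential of one mass distribution is at most that of a second one on a set carrying the first, then the inequality holds everywhere, with constant $1$. Far away a potential reveals the total mass, so the first distribution has at most the mass of the second. With one unit of mass for each link, this compares cardinalities.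

The kernel has to be chosen with care. The truncated kernel $\min\{1,|x|^{-\alpha}\}$ of the algorithm does not have the property. Put unit masses at two points $\pm e$ with $|e|=1$, and compare them with the mass $1+2^{-\alpha}$ at the origin: both potentials equal $1+2^{-\alpha}$ at $\pm e$, yet the first distribution has mass $2>1+2^{-\alpha}$, and its potential is the larger one far away. The pure kernel $|x|^{-\alpha}$ is not locally integrable on $\mathbb{R}^b$, because $\alpha>b$; the potential of a point mass, or of the uniform distribution on a ball of $\mathbb{R}^b$, is infinite where the mass sits. The way out is to regard $\mathbb{R}^b$ as a subspace of $\mathbb{R}^D$. Distances between senders do not change, but $|x|^{-\alpha}$ is locally integrable on $\mathbb{R}^D$ since $\alpha<D$, and there the following holds.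

\begin{proposition}[Domination principle]\label{prop:domination}
Let $\alpha>0$ and let $D$ be an integer with $D-2\le\alpha<D$. Let $g_1,g_2\ge0$ be bounded measurable functions with compact support on $\mathbb{R}^D$, let $B$ be a compact set with $g_1=0$ outside $B$, and let
\[
f(x)=\int_{\mathbb{R}^D}|x-y|^{-\alpha}\bigl(g_1(y)-g_2(y)\bigr)\,dy .
\]
If $f\le0$ on $B$, then $f\le0$ on $\mathbb{R}^D$.
\end{proposition}

The proof is in Section~\ref{sec:domination}. Our $D=\lfloor\alpha\rfloor+1$ satisfies $0<D-\alpha\le1$.

Let $B_v\subset\mathbb{R}^D$ be the closed ball with center $s_v$ and radius $\gamma\rho_v/4$, and let $\mu_v$ be the uniform probability measure on $B_v$. Define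
\[
U_v(z)=\int|z-y|^{-\alpha}\,d\mu_v(y),\qquad U_T=\sum_{v\in T}U_v\quad(T\subseteq L,\ z\in\mathbb{R}^D).
\]
The radius is proportional to $\rho_v$ so that the potential of $v$ on its own ball is of order $t_v$, and the factor $\gamma/4$ keeps the balls of separated links well apart. Two facts about a single ball are needed. First,
\begin{equation}\label{eq:self}
0<U_v(z)\le\kappa\bigl(\tfrac4\gamma\bigr)^{\alpha}t_v\qquad\text{for all }z\in\mathbb{R}^D .
\end{equation}
Indeed, let $\eta=\gamma\rho_v/4$ and let $\omega$ be the volume of the unit ball of $\mathbb{R}^D$. Split $B_v$ into the points $y$ with $|z-y|\le\eta$ and the others. In polar coordinates $\int_{|y-z|\le\eta}|z-y|^{-\alpha}\,dy=\frac{D\omega}{D-\alpha}\eta^{D-\alpha}$, and on the other points the integrand is at most $\eta^{-\alpha}$. Hence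
\[
U_v(z)\le\frac1{\omega\eta^D}\Bigl(\frac{D\omega}{D-\alpha}\eta^{D-\alpha}+\eta^{-\alpha}\omega\eta^D\Bigr)=\kappa\eta^{-\alpha}=\kappa\bigl(\tfrac4\gamma\bigr)^{\alpha}t_v .
\]
Second, $|z|/|z-y|\to1$ uniformly in $y\in B_v$ as $|z|\to\infty$, so $|z|^{\alpha}U_v(z)\to1$ and
\begin{equation}\label{eq:mass}
|z|^{\alpha}U_T(z)\to|T|\qquad(|z|\to\infty).
\end{equation}
Uniform power enters here: all senders produce the same field, so all links carry the same mass, and mass counts links.

\subsection{Feasibility and rejection in terms of potentials}

Call $S\subseteq L$ \emph{good} if $U_S(z)\le C\,t_v$ for all $v\in S$ and $z\in B_v$. Subsets of good sets are good, since potentials are positive. Goodness is the analogue of \eqref{eq:feasible} on the whole ball $B_v$. A feasible set need not be good, because a link $w$ of tiny scale may have its sender in $B_v$, where it creates a high peak of the potential. By \eqref{eq:half} such pairs are rare, and three colors separate them.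

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] If $S$ is feasible and $|s_v-s_w|\ge\gamma\max\{\rho_v,\rho_w\}$ for all distinct $v,w\in S$, then $S$ is good.
\item[(b)] Every feasible set is a union of at most three disjoint good sets.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v,w\in S$ be distinct, $z\in B_v$ and $y\in B_w$. Then
\[
|z-y|\ge|s_v-s_w|-\tfrac\gamma4(\rho_v+\rho_w)\ge|s_v-s_w|-\tfrac\gamma2\max\{\rho_v,\rho_w\}\ge\tfrac12|s_v-s_w| ,
\]
so $U_w(z)\le2^{\alpha}|s_v-s_w|^{-\alpha}$. By \eqref{eq:triangle}, $d_{wv}\le|s_v-s_w|+\rho_v\le(1+\frac1\gamma)|s_v-s_w|$. Hence $U_w(z)\le(2+\frac2\gamma)^{\alpha}d_{wv}^{-\alpha}$, and \eqref{eq:feasible} gives $\sum_{w\in S\setminus\{v\}}U_w(z)\le(2+\frac2\gamma)^{\alpha}t_v$. Adding \eqref{eq:self}, we get $U_S(z)\le Ct_v$.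

(b) Let $S$ be feasible. For distinct $v,w\in S$ draw an arc $v\to w$ if $|s_v-s_w|<\gamma\rho_v$. By \eqref{eq:half} and \eqref{eq:feasible}, at most one arc leaves each vertex. In the underlying undirected graph, any $j$ vertices therefore span at most $j$ edges, so their average degree in the spanned subgraph is at most $2$, and one of them has degree at most $2$ there. Remove vertices of degree at most $2$ one at a time and color them in the reverse order: each vertex then has at most two colored neighbors, so three colors suffice. A color class is feasible and has no arc in either direction between its members, so it is good by (a).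
\end{proof}

The next lemma is the converse estimate for a class that rejects. It explains the truncation of the weights: if $s_w$ is very close to $s_v$, then $|s_v-s_w|^{-\alpha}$ is huge, but on the far side of $B_v$ the potential $U_w$ is only of order $t_v$. It also explains the size of $W$: the rejecting class must outweigh any good set containing $v$.

\begin{lemma}\label{lem:reject}
If $w$ is earlier than $v$, then $U_w\ge2^{-\alpha}t_v\,a_w(v)$ on $B_v$. If $H_i$ rejected $v$, then $U_{H_i}\ge C\,t_v$ on $B_v$.
\end{lemma}

\begin{proof}
Let $z\in B_v$ and $y\in B_w$. Since $\rho_w\le\rho_v$ and $\gamma<1$,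
\[
|z-y|\le|s_v-s_w|+\tfrac\gamma4(\rho_v+\rho_w)\le|s_v-s_w|+\tfrac\gamma2\rho_v\le2\max\{|s_v-s_w|,\rho_v\}.
\]
Thus $U_w(z)\ge2^{-\alpha}\min\{|s_v-s_w|^{-\alpha},t_v\}=2^{-\alpha}t_v\,a_w(v)$. If $H_i$ rejected $v$, sum over the members present at that moment, all of them earlier than $v$; members that joined afterwards only increase the potential. This gives $U_{H_i}(z)\ge2^{-\alpha}Wt_v\ge Ct_v$.
\end{proof}

\subsection{The induction}

We now compare the first $k$ classes with an arbitrary union of $k$ good sets. The cases $k=1$ and $k=2$ show the mechanism.

Let $T$ be good. If $v\in T\setminus H_1$, then $H_1$ rejected $v$, so $U_T\le Ct_v\le U_{H_1}$ on $B_v$. After canceling the links of $T\cap H_1$ on both sides, the balls $B_v$, $v\in T\setminus H_1$, carry all the mass on the left. Domination gives $U_T\le U_{H_1}$ everywhere, and \eqref{eq:mass} gives $|T|\le|H_1|$.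

Now let $L$ contain, among other links, the set $T=F\cup\{v\}$ of Example~\ref{ex:cluster}. For small $\varepsilon$ both $F$ and $\{v\}$ are good by Lemma~\ref{lem:good}(a). Suppose $v\notin G_2$, and try to prove $U_T\le U_{G_2}$ on $B_v$. The two rejections only give $U_{G_2}\ge2Ct_v$ there, while $U_F\ge2^{-\alpha}|F|\,t_v$ by Lemma~\ref{lem:reject}; goodness of $F$ says nothing on $B_v$, as $v\notin F$. But the case $k=1$ gives $U_F\le U_{H_1}$ \emph{everywhere}, in particular on $B_v$: either $F$ lies in $H_1$, or whatever pushed links of $F$ out of $H_1$ is felt at $v$ at least as strongly as those links themselves. This is the exact transitivity asked for in Section~\ref{sec:difficulty}. The rejection by $H_2$ pays for the remaining term, $U_v\le Ct_v\le U_{H_2}$ on $B_v$, and the sum of the two inequalities is the claim.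

\begin{proposition}\label{prop:induction}
Let $k\ge0$. If $T\subseteq L$ is a union of $k$ good sets, then $U_T\le U_{G_k}$ on $\mathbb{R}^D$, and $|T|\le|G_k|$.
\end{proposition}

\begin{proof}
We use induction on $k$. For $k=0$ both sets are empty. Let $k\ge1$ and $T=T_1\cup\dots\cup T_k$ with all $T_j$ good, possibly empty. Since subsets of good sets are good, we may take the $T_j$ disjoint.

Let $v\in T\setminus G_k$, say $v\in T_j$, and let $z\in B_v$. Link $v$ was placed in a class of index larger than $k$, so $H_k$ rejected it. Goodness of $T_j$ and Lemma~\ref{lem:reject} give $U_{T_j}(z)\le Ct_v\le U_{H_k}(z)$. The set $T\setminus T_j$ is a union of $k-1$ good sets, so $U_{T\setminus T_j}(z)\le U_{G_{k-1}}(z)$ by the induction hypothesis. Adding, and using that $G_k$ is the disjoint union of $G_{k-1}$ and $H_k$,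
\[
U_T(z)=U_{T_j}(z)+U_{T\setminus T_j}(z)\le U_{H_k}(z)+U_{G_{k-1}}(z)=U_{G_k}(z).
\]
So $f=U_T-U_{G_k}$ is at most $0$ on the compact set $B=\bigcup_{v\in T\setminus G_k}B_v$. The term $U_{T\cap G_k}$ is finite and cancels, so $f=U_{T\setminus G_k}-U_{G_k\setminus T}$. This is the function of Proposition~\ref{prop:domination} with $g_1$ and $g_2$ the densities of $\sum_{v\in T\setminus G_k}\mu_v$ and $\sum_{v\in G_k\setminus T}\mu_v$. Both are bounded with compact support, and $g_1=0$ outside $B$. Hence $f\le0$ on $\mathbb{R}^D$. Multiplying by $|z|^{\alpha}$ and letting $|z|\to\infty$ gives $|T|\le|G_k|$ by \eqref{eq:mass}.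
\end{proof}

The constants $C$ and $W$ are spent in the comparison of one good set with one class, and these comparisons are added, not multiplied. The only step that is iterated $k$ times is domination, and it loses nothing.

\section{Proof of the theorems}\label{sec:proofs}

Stage~2 partitions each class into at most $m$ nonempty buckets, all feasible by Proposition~\ref{prop:feasible}, and the buckets are output class by class. So the output is a schedule in which the links of $G_k$ lie in the first $mk$ slots, for every $k$. Let $T\subseteq L$ be a union of $R$ feasible sets. By Lemma~\ref{lem:good}(b) it is a union of $3R$ good sets, some possibly empty, and Proposition~\ref{prop:induction} gives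
\begin{equation}\label{eq:key}
|T|\le|G_{3R}| .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $T=L$ and $R=\mathrm{OPT}$ in \eqref{eq:key}. Then $G_{3\,\mathrm{OPT}}=L$, so all links lie in the first $3m\cdot\mathrm{OPT}$ slots. As for the running time, computing and sorting the $t_v$ and computing all weights $a_w(v)$ takes $O(n^2)$ operations. For each $v$, one pass through the earlier links yields the weight sums of all nonempty classes in Stage~1, and of all $m$ buckets in Stage~2, in $O(n)$ operations.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simultaneous}]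
The first $3mR$ slots contain $G_{3R}$, so the first claim is \eqref{eq:key}. For the second, let $y_R$ be the largest number of links that can be scheduled in $R$ slots, with $y_0=0$; note that $y_R=n$ for $R\ge\mathrm{OPT}$. For any schedule let $x_j$ be the number of links in its first $j$ slots. A link in slot $i$ is counted in $n-x_j$ exactly for $j=0,\dots,i-1$, so the sum of the completion times is $\sum_{j\ge0}(n-x_j)$. Since $x_j\le y_j$, this sum is at least $\sum_{R\ge0}(n-y_R)$ for every schedule. For the output of the algorithm, $x_j\ge y_R$ whenever $j\ge3mR$, by the first claim if $R\ge1$ and trivially if $R=0$. Grouping the indices $j$ into the blocks $3mR\le j<3m(R+1)$ bounds its sum by $3m\sum_{R\ge0}(n-y_R)$.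
\end{proof}

\section{Proof of the domination principle}\label{sec:domination}

\subsection{A finite model}

Let $X$ be a finite set and $Q$ a nonnegative matrix on $X$ with all row sums at most $\vartheta<1$. Let $g=g_1-g_2$ with $g_1,g_2\ge0$ and $g_1=0$ outside $B\subseteq X$, and let $f=\sum_{j\ge0}Q^jg$, so that $f=g+Qf$. Suppose that $f\le0$ on $B$ and that the maximum $M=f(z_0)$ is positive. Then $z_0\notin B$, so $g(z_0)\le0$ and $M\le(Qf)(z_0)\le\vartheta M<M$, a contradiction. Domination thus holds for a kernel that is the sum of the powers of an averaging operator.

The continuous analogue is a representation $A|x|^{-\alpha}=\int_0^{\infty}p_u(x)\,du$, where the $p_u$ are probability densities with $p_u*p_{u'}=p_{u+u'}$. Convolution with $p_h$ plays the role of $Q$, and $f=g+Qf$ becomes the identity \eqref{eq:resolvent} below. Two features of the finite argument are lost. The densities have mass exactly $1$, so there is no factor $\vartheta$. And $g(z_0)$ is replaced by $\int_0^h(p_u*g)(z_0)\,du$, which may be positive because $p_u$ reaches $B$. Both effects are governed by one quantity, the mass $q(u)$ that $p_u(z_0-\cdot)$ gives to $B$: averaging over $B$,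 where $f\le0$, gains $Mq(h)$, and the source term costs at most a constant times $\int_0^hq$. A positive bounded function cannot be dominated by a multiple of its own integral from $0$, and this is the contradiction.

\subsection{The semigroup}

Let $\sigma=(D-\alpha)/2\in(0,1]$. We obtain $p_u$ by running the heat semigroup for a random time. The heat kernel $\phi_{\tau}(x)=(4\pi\tau)^{-D/2}e^{-|x|^2/4\tau}$, $\tau>0$, is a positive probability density on $\mathbb{R}^D$ with $\phi_{\tau}*\phi_{\tau'}=\phi_{\tau+\tau'}$. We use two textbook facts on Laplace transforms. A smooth function $\Phi$ on $(0,\infty)$ is \emph{completely monotone} if $(-1)^j\Phi^{(j)}\ge0$ for all $j\ge0$; Bernstein's theorem says that such a $\Phi$ with $\Phi(0+)=1$ has the form $\Phi(\theta)=\mathbb{E}\,e^{-\theta Y}$ for a random variable $Y\ge0$. And the function $\theta\mapsto\mathbb{E}\,e^{-\theta Y}$ determines the law of $Y$.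

The function $\Phi=e^{-\psi}$ with $\psi(\theta)=\theta^{\sigma}$ is completely monotone. Indeed, $\psi'(\theta)=\sigma\theta^{\sigma-1}$ is completely monotone because $\sigma\le1$, and differentiating $-\Phi'=\psi'\Phi$ gives
\[
(-1)^{j+1}\Phi^{(j+1)}=\sum_{i=0}^j\binom ji\,(-1)^i\psi^{(i+1)}\cdot(-1)^{j-i}\Phi^{(j-i)},
\]
which is nonnegative by induction on $j$. This is where $D-2\le\alpha$ is used. So there is $Y\ge0$ with $\mathbb{E}\,e^{-\theta Y}=e^{-\theta^{\sigma}}$ for $\theta\ge0$ (a one-sided stable variable), and $Y>0$ almost surely because $\mathbb{P}(Y=0)=\lim_{\theta\to\infty}e^{-\theta^{\sigma}}=0$. If $\sigma=1$, then $Y=1$ and what follows is the heat semigroup itself. For $u>0$ define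
\[
p_u(x)=\mathbb{E}\,\phi_{u^{1/\sigma}Y}(x).
\]
Then $p_u>0$; by Tonelli's theorem $p_u(x)$ is jointly measurable in $(u,x)$ and $\int p_u=1$.

\begin{lemma}\label{lem:semigroup}
We have $p_u*p_{u'}=p_{u+u'}$ at every point, for all $u,u'>0$. There is a constant $A\in(0,\infty)$ with $\int_0^{\infty}p_u(x)\,du=A|x|^{-\alpha}$ for all $x\ne0$.
\end{lemma}

\begin{proof}
Let $Y'$ be an independent copy of $Y$. The variable $u^{1/\sigma}Y$ has Laplace transform $e^{-u\theta^{\sigma}}$, so $u^{1/\sigma}Y+u'^{1/\sigma}Y'$ has Laplace transform $e^{-(u+u')\theta^{\sigma}}$ and hence the law of $(u+u')^{1/\sigma}Y$. By Tonelli's theorem,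
\[
p_u*p_{u'}=\mathbb{E}\bigl[\phi_{u^{1/\sigma}Y}*\phi_{u'^{1/\sigma}Y'}\bigr]=\mathbb{E}\,\phi_{u^{1/\sigma}Y+u'^{1/\sigma}Y'}=p_{u+u'} .
\]
For the second claim, fix the value of $Y$ and substitute $\tau=u^{1/\sigma}Y$, so that $u=(\tau/Y)^{\sigma}$ and $du=\sigma Y^{-\sigma}\tau^{\sigma-1}\,d\tau$. Since $\sigma-D/2=-\alpha/2$,
\[
\int_0^{\infty}p_u(x)\,du=\sigma\,\mathbb{E}[Y^{-\sigma}]\,(4\pi)^{-D/2}\int_0^{\infty}\tau^{-\alpha/2-1}e^{-|x|^2/4\tau}\,d\tau .
\]
Let $\Gamma$ be Euler's Gamma function. The substitution $\zeta=|x|^2/4\tau$ shows that the last integral equals $(|x|^2/4)^{-\alpha/2}\,\Gamma(\alpha/2)$. From $y^{-\sigma}=\Gamma(\sigma)^{-1}\int_0^{\infty}\theta^{\sigma-1}e^{-\theta y}\,d\theta$ for $y>0$ and the substitution $\zeta=\theta^{\sigma}$,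
\[
\mathbb{E}[Y^{-\sigma}]=\frac1{\Gamma(\sigma)}\int_0^{\infty}\theta^{\sigma-1}e^{-\theta^{\sigma}}\,d\theta=\frac1{\sigma\,\Gamma(\sigma)} .
\]
So the claim holds with $A=(4\pi)^{-D/2}\,2^{\alpha}\,\Gamma(\alpha/2)/\Gamma(\sigma)$.
\end{proof}

\subsection{The maximum argument}

\begin{proof}[Proof of Proposition~\ref{prop:domination}]
Let $g=g_1-g_2$.

\emph{Regularity of $f$.} On a bounded set of points $x$, only values of the kernel on a fixed ball matter, because $g$ has compact support. There $f$ agrees with the convolution of the bounded function $g$ with the restriction of $|x|^{-\alpha}$ to that ball, which is integrable as $\alpha<D$. The convolution of a bounded and an integrable function is continuous, so $f$ is continuous. Moreover $|f(x)|\le\|g\|_1\,\delta(x)^{-\alpha}$, where $\delta(x)$ is the distance from $x$ to the support of $g$, so $f(x)\to0$ as $|x|\to\infty$, and $f$ is bounded. The same holds for the potential $\bar f$ of $|g|$.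

\emph{The identity.} By Lemma~\ref{lem:semigroup} and Fubini's theorem, which applies because $\bar f(x)<\infty$, we have $Af(x)=\int_0^{\infty}(p_u*g)(x)\,du$ for every $x$. Convolve with $p_h$, $h>0$. Fubini's theorem applies again, because $p_h*\bar f\le\sup\bar f<\infty$, and the semigroup property gives $A(p_h*f)(x)=\int_0^{\infty}(p_{h+u}*g)(x)\,du=\int_h^{\infty}(p_u*g)(x)\,du$. Subtracting,
\begin{equation}\label{eq:resolvent}
A\,(f-p_h*f)(x)=\int_0^h(p_u*g)(x)\,du\qquad(h>0,\ x\in\mathbb{R}^D).
\end{equation}

\emph{The contradiction.} If $B$ has measure $0$, then $g_1=0$ almost everywhere and $f\le0$. So let $B$ have positive measure and suppose that $f>0$ somewhere. Being continuous and tending to $0$ at infinity, $f$ attains a maximum $M>0$ at a point $z_0$. Put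
\[
q(u)=\int_Bp_u(z_0-y)\,dy\in(0,1],\qquad I(h)=\int_0^hq(u)\,du .
\]
Since $\int p_h=1$, and since $M-f\ge0$ everywhere and $M-f\ge M$ on $B$,
\[
(f-p_h*f)(z_0)=\int p_h(z_0-y)\bigl(M-f(y)\bigr)\,dy\ge M\,q(h).
\]
Since $g\le g_1$ and $g_1=0$ outside $B$, we have $(p_u*g)(z_0)\le\|g_1\|_{\infty}\,q(u)$, so the right side of \eqref{eq:resolvent} at $z_0$ is at most $\|g_1\|_{\infty}I(h)$. Therefore $q(h)\le K\,I(h)$ for all $h>0$, with $K=\|g_1\|_{\infty}/(AM)$, and integration gives $I(h)\le K\int_0^hI(u)\,du$. Starting from $I(h)\le h$ and inserting each bound into this inequality, we obtain by induction $I(h)\le K^jh^{j+1}/(j+1)!$ for all $j\ge0$. Letting $j\to\infty$ gives $I(h)=0$ for every $h$, which is impossible because $q>0$.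
\end{proof}

\begin{thebibliography}{1}

\bibitem{awc}
\emph{Algorithms for Wireless Capacity},\\
\texttt{https://tik-db.ee.ethz.ch/file/f051cb1f5e373f83e03bd76557c3c3ca/}

\end{thebibliography}
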